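\title{A translation-invariant basis of intervals whose largest Orlicz class is $L\log L\,\log\log L$}

\begin{abstract}
For every $n\ge 3$ we construct a translation-invariant basis of intervals in $\mathbb R^n$ such that the largest Orlicz class which its maximal operator maps boundedly into weak $L^1$ is $L\log L\,\log\log L$. This disproves the conjecture that the largest class always has the form $L(\log^+L)^k$ with $k$ an integer. The upper bound comes from a criterion that reduces weak-type estimates to a counting problem about the side lengths of the intervals. We also show that in every dimension the maximal operator of a translation-invariant basis of intervals either is of weak type $(1,1)$ or is bounded on no class larger than $L\log L$.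
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
A \emph{box}, or $n$-dimensional interval, is a product of $n$ bounded intervals of positive length. A \emph{basis of intervals} is a nonempty collection $\mathcal B$ of boxes in $\mathbb R^n$ that contains boxes of arbitrarily small diameter; it is \emph{translation-invariant} if $B\in\mathcal B$ implies $B+a\in\mathcal B$ for all $a\in\mathbb R^n$. The maximal operator of a collection $\mathcal B$ of boxes is
\[
M_{\mathcal B}f(x)=\sup_{x\in B\in\mathcal B}\frac1{|B|}\int_B|f(y)|\,dy .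
\]
A basis $\mathcal B$ \emph{differentiates} a class $X$ if for every $f$ locally in $X$ the means of $f$ over boxes $B\in\mathcal B$ with $x\in B$ tend to $f(x)$ as $\operatorname{diam}B\to0$, for almost every $x$.

Throughout, $\Phi$ and $\Psi$ denote nondecreasing functions $[0,\infty)\to[0,\infty)$ vanishing at $0$, and $L^\Phi$ is the Orlicz class of $\Phi$. An operator $M$ \emph{maps $L^\Phi$ boundedly into weak $L^1$} if there is $C>0$ such that
\begin{equation}\label{eq:weak}
|\{Mf>\lambda\}|\le C\int_{\mathbb R^n}\Phi\big(C|f(x)|/\lambda\big)\,dx\qquad\text{for all }\lambda>0\text{ and all }f .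
\end{equation}
Orlicz classes are compared by growth at infinity: $L^\Psi$ is the \emph{largest} class which $M$ maps boundedly into weak $L^1$ if \eqref{eq:weak} holds with $\Psi$, and every $\Phi$ satisfying \eqref{eq:weak} satisfies $\Psi(t)\le C'\Phi(C't)$ for $t\ge t_0$, with some $C',t_0>0$. For integers $k\ge0$ let $\Phi_k(t)=t(1+\log^+t)^k$ and $L(\log^+L)^k=L^{\Phi_k}$; here $\log$ is the natural logarithm, $\log^+t=\max(\log t,0)$ and $\log^+0=0$. For $\Phi=\Phi_0$, inequality \eqref{eq:weak} is the weak type $(1,1)$.

To see what $\Phi$ measures, take $f=1_E$ with $0<|E|<\infty$ and $\lambda=1/t$. Since $\Phi(0)=0$, inequality \eqref{eq:weak} becomes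
\begin{equation}\label{eq:test}
|\{M1_E>1/t\}|\le C\,\Phi(Ct)\,|E| .
\end{equation}
One box in which $E$ has density about $1/t$ has measure about $t|E|$, so $\Phi(t)/t$ counts how many such boxes can be placed around $E$ with little overlap. Let $E=[0,1)^n$ and consider the boxes $V_p=\prod_r[0,2^{p_r})$ with integers $p_r\ge0$, $p_1+\dots+p_n=k$. The mean of $1_E$ over each of them is $2^{-k}$, and there are $\binom{k+n-1}{n-1}$ of them. They overlap little: $|V_p\cap V_{p'}|=2^{k-d/2}$ with $d=\sum_r|p_r-p_r'|$, so $\sum_{p'}|V_p\cap V_{p'}|\le D_n2^k$ with $D_n=\sum_{z\in\mathbb Z^n}2^{-(|z_1|+\dots+|z_n|)/2}<\infty$, and the union has measure at least $D_n^{-1}\binom{k+n-1}{n-1}2^k$ (Lemma~\ref{lem:overlap} below). For the basis of all boxes this forces $\Phi(t)$ to grow at least like $t(\log t)^{n-1}$. The exponent $n-1$ is the dimension of a simplex whose lattice points are being counted. For a smaller basis one expects a count in a smaller dimension, and so again an integer exponent.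

The known results agree with this. For the basis of cubes, the Hardy--Littlewood maximal operator is of weak type $(1,1)$. For the basis of all boxes, the strong maximal operator $M_{\mathrm{str}}$ maps $L(\log^+L)^{n-1}$ boundedly into weak $L^1$, and this cannot be improved. C\'ordoba showed that the basis in $\mathbb R^3$ with side lengths $(t,s,\sqrt{ts})$ differentiates $L\log L$, and more generally that this holds for side lengths $(t,s,\phi(t,s))$ with $\phi$ monotonic in each variable and taking arbitrarily small values. Soria constructed a basis in $\mathbb R^3$ with side lengths $(t,t\phi(s),t\psi(s))$, $\phi$ and $\psi$ nondecreasing, that differentiates $L(\log L)^2$ but not $L\log L$. The following is Conjecture~1 of \cite{statement}; it is known to hold in $\mathbb R^2$.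

\medskip
\noindent\textbf{Conjecture.} \emph{For each translation-invariant basis $\mathcal B$ of intervals in $\mathbb R^n$ there is an integer $k\ge0$ such that $L(\log^+L)^k$ is the largest Orlicz class which $M_{\mathcal B}$ maps boundedly into weak $L^1$.}

\subsection{Results}
We disprove the conjecture for every $n\ge3$. A \emph{block} is a set of integers $[j2^h,(j+1)2^h)\cap\mathbb Z$ with $j\ge0$, $h\ge1$; we write it as $[j2^h,(j+1)2^h)$. For integers $0\le y<w$ let $J(y,w)$ be the smallest block containing $y$ and $w$, and let $e(y,w)=(j+1)2^h$ be its right endpoint. For $L\ge1$ and $n\ge3$ put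
\[
S_L=\{(e(y,w),\,y,\,-2w,\,0,\dots,0):0\le y<w<2^L\}\subset\mathbb Z^n,
\]
\[
S_*=\bigcup_{L\ge1}\big(S_L-\tau_L(1,\dots,1)\big),\qquad \tau_L=4^{L+1}.
\]
Let $\mathcal B_*$ be the collection of all translates of the boxes $\prod_r[0,2^{p_r})$, $p\in S_*$; by Lemma~\ref{lem:faces}, it does not matter which faces the boxes contain. Since $S_L\subset[-2^{L+1},2^L]^n$, all exponents in the $L$-th part of $S_*$ are at most $2^L-4^{L+1}\to-\infty$, so $\mathcal B_*$ is a translation-invariant basis of intervals. Put
\[
\Phi_*(t)=t\,(1+\log^+t)\,(1+\log^+\log^+t).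
\]

\begin{theorem}\label{thm:main}
Let $n\ge3$.
\begin{enumerate}
\item[(i)] $M_{\mathcal B_*}$ maps $L^{\Phi_*}$ boundedly into weak $L^1$.
\item[(ii)] If $M_{\mathcal B_*}$ maps some $L^\Phi$ boundedly into weak $L^1$, then there are $C,t_0>0$ with $\Phi_*(t)\le C\Phi(Ct)$ for $t\ge t_0$.
\end{enumerate}
\end{theorem}

So $L^{\Phi_*}$ is the largest class for $\mathcal B_*$, and the conjecture fails. Indeed, suppose that $L(\log^+L)^k$ were the largest class. If $k\le1$, part (ii) with $\Phi=\Phi_k$ gives $\Phi_*(t)\le C\Phi_k(Ct)\le C\Phi_1(Ct)$ for large $t$, which is false because $\log\log t\to\infty$. If $k\ge2$, part (i) and the maximality of $L^{\Phi_k}$ give $\Phi_2(t)\le\Phi_k(t)\le C\Phi_*(Ct)$ for large $t$, which is false because $\log t/\log\log t\to\infty$.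

The first step of the scale, however, is rigid in every dimension.

\begin{theorem}\label{thm:gap}
For every translation-invariant basis $\mathcal B$ of intervals in $\mathbb R^n$, either $M_{\mathcal B}$ is of weak type $(1,1)$, or every $\Phi$ for which $M_{\mathcal B}$ maps $L^\Phi$ boundedly into weak $L^1$ satisfies $\Phi_1(t)\le C\Phi(Ct)$ for $t\ge t_0$, with some $C,t_0>0$.
\end{theorem}

Thus there is a gap between $L^1$ and $L\log L$, while $L^{\Phi_*}$ lies strictly between $L\log L$ and $L(\log L)^2$. We do not determine all growth functions that can occur.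

We prove Theorem~\ref{thm:gap} first, in Section~\ref{sec:gap}, because its test functions show which combinatorial quantity governs the problem. Section~\ref{sec:lower} finds about $K\log K$ boxes of $\mathcal B_*$ of equal volume around a set of density $2^{-K}$, which gives Theorem~\ref{thm:main}(ii). Section~\ref{sec:criterion} defines a counting function $\mathcal N_S(k)$ for sets $S\subset\mathbb Z^n$ and shows that it bounds the maximal operator (Theorem~\ref{thm:criterion}). Section~\ref{sec:count} proves that $\mathcal N_{S_*}(k)$ grows at most like $k\log k$.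

\section{Dyadic boxes and types}\label{sec:dyadic}

\begin{lemma}\label{lem:faces}
For any family of boxes, the union of their closures and the union $O$ of their interiors differ by a null set. In particular, $\{M_{\mathcal B}f>\lambda\}$, which is the union of the boxes of $\mathcal B$ on which the mean of $|f|$ exceeds $\lambda$, is measurable, and its measure does not change when faces are added to or removed from the boxes.
\end{lemma}

\begin{proof}
If $x$ lies in the closure of a box of the family, every small cube centered at $x$ has at least the fraction $2^{-n}$ of its measure in $O$. By the Lebesgue density theorem, this happens only for a null set of points $x$ of the closed set $\mathbb R^n\setminus O$.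
\end{proof}

\emph{Dyadic intervals} are the intervals $[j2^s,(j+1)2^s)$ with $j,s\in\mathbb Z$; two of them are nested or disjoint. The \emph{type} of a box with side lengths $\ell_1,\dots,\ell_n$ is the point $p\in\mathbb Z^n$ with $2^{p_r}\le\ell_r<2^{p_r+1}$. A \emph{dyadic box} is a product $R=\prod_r\pi_r(R)$ of dyadic intervals; its type $p$ is given by $|\pi_r(R)|=2^{p_r}$. We order $\mathbb Z^n$ coordinatewise, and call a set an \emph{antichain} if no two distinct elements $p,p'$ of it satisfy $p\le p'$. We shall use repeatedly that
\begin{equation}\label{eq:nested}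
\text{intersecting dyadic boxes $R,R'$ of types $p\le p'$ satisfy }R\subset R' .
\end{equation}

The operator $M_{\mathrm{str}}$ is dominated by the composition of the one-dimensional maximal operators in the $n$ variables, each bounded on $L^2$. Hence, by Chebyshev's inequality, there is a constant $A_n$ with
\begin{equation}\label{eq:strong}
|\{M_{\mathrm{str}}1_U\ge\eta\}|\le A_n\eta^{-2}|U|\qquad(\eta>0,\ U\text{ measurable}).
\end{equation}
This is the only property of $M_{\mathrm{str}}$ used in the proofs. It lets us enlarge or thin out a family of boxes while changing the measure of the union by a bounded factor only.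

\begin{lemma}\label{lem:reduce}
Let $S\subset\mathbb Z^n$, let all boxes of $\mathcal B$ have types in $S$, and let $\mathcal R$ be the family of dyadic boxes of types in $S$ on which the mean of $|f|$ exceeds $3^{-n}\lambda$. Then
\[
|\{M_{\mathcal B}f>\lambda\}|\le 25^nA_n\sup\Big\{\Big|\bigcup\mathcal R'\Big|:\mathcal R'\subset\mathcal R\text{ finite}\Big\}.
\]
\end{lemma}

\begin{proof}
Let $B\in\mathcal B$ have type $p$ and mean of $|f|$ exceeding $\lambda$. An interval of length less than $2\cdot2^s$ meets at most three dyadic intervals of length $2^s$, so $B$ meets at most $3^n$ dyadic boxes of type $p$. One of them, $R$, has $\int_R|f|\ge3^{-n}\int_B|f|>3^{-n}\lambda|B|\ge3^{-n}\lambda|R|$, so $R\in\mathcal R$. Since $B$ meets $R$ and its sides are less than twice those of $R$, it lies in the closed concentric $5$-fold dilate $R^*$. For finite $\mathcal R'\subset\mathcal R$ with union $U$ we have $M_{\mathrm{str}}1_U\ge5^{-n}$ on each $R^*$, $R\in\mathcal R'$, so $|\bigcup_{R\in\mathcal R'}R^*|\le25^nA_n|U|$ by \eqref{eq:strong}. Let $\mathcal R'$ increase to the countable family $\mathcal R$.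
\end{proof}

\begin{lemma}\label{lem:overlap}
Let $V_1,\dots,V_N$ be sets of measure $v\in(0,\infty)$ with $\sum_j|V_i\cap V_j|\le Dv$ for every $i$. Then $|\bigcup_iV_i|\ge Nv/D$.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality, $(Nv)^2=\big(\int\sum_i1_{V_i}\big)^2\le|\bigcup_iV_i|\sum_{i,j}|V_i\cap V_j|\le|\bigcup_iV_i|\cdot NDv$.
\end{proof}

\section{Antichains and the gap between $L^1$ and $L\log L$}\label{sec:gap}

Let $S$ be the set of types of the boxes of $\mathcal B$. The dichotomy of Theorem~\ref{thm:gap} is decided by the sizes of the antichains in $S$.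

\subsection{Bounded antichains}
Suppose that every antichain in $S$ has at most $W$ elements. Let $\mathcal R'$ be a finite family as in Lemma~\ref{lem:reduce}, and keep only its inclusion-maximal boxes; the union does not change. By \eqref{eq:nested}, the remaining boxes through a given point have distinct types that form an antichain, so no point lies in more than $W$ of them. Hence
\begin{equation}\label{eq:chain}
\Big|\bigcup\mathcal R'\Big|\le\sum_R|R|\le\frac{3^n}\lambda\sum_R\int_R|f|\le\frac{3^nW}{\lambda}\|f\|_1,
\end{equation}
and $M_{\mathcal B}$ is of weak type $(1,1)$.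

\subsection{Unbounded antichains}
Now let $S$ contain arbitrarily large finite antichains. The boxes of an antichain may have very different volumes, so a single small box $E$ as in the introduction would have very different densities in them. A set defined by binary digits has no such defect. The \emph{digit of $\xi\ge0$ at place $i\in\mathbb Z$} is the residue of $\lfloor\xi/2^i\rfloor$ modulo $2$. On a dyadic interval of length $2^s$ in $[0,\infty)$ the digits at places $i\ge s$ are constant, and the digits at finitely many places $i<s$ take all combinations of values on sets of equal measure.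

\begin{example}\label{ex:digits}
Take the types $(0,9)$, $(2,1)$, $(7,0)$ in the plane, with areas $2^9,2^3,2^7$. Write $\alpha_i,\beta_i$ for the digits of $x_1,x_2$, and in $Q=[0,2^9)^2$ let $E=\{\alpha_0=\alpha_2=\beta_1=\beta_0=0\}$, so $|E|=|Q|/16$. On a dyadic box of type $(0,9)$ the digits $\alpha_0,\alpha_2$ are constant and $\beta_1,\beta_0$ are free; if $\alpha_0=\alpha_2=0$ there, the density of $E$ is $1/4$. For type $(2,1)$ the constant digits are $\alpha_2,\beta_1$, for type $(7,0)$ they are $\beta_1,\beta_0$, and the density is again $1/4$ when they vanish. So boxes of density $1/4$ cover $V_1=\{\alpha_0=\alpha_2=0\}$, $V_2=\{\alpha_2=\beta_1=0\}$ and $V_3=\{\beta_1=\beta_0=0\}$. By inclusion--exclusion the union has measure $(\frac34-\frac18-\frac18-\frac1{16}+\frac1{16})|Q|=8|E|$, whereas one type alone gives $4|E|$. Only the order of the exponents mattered, not their sizes.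
\end{example}

We carry this out in general. Fix $m\ge2$. The Erd\H os--Szekeres theorem says that a sequence of $(m-1)^2+1$ distinct reals has a monotone subsequence of length $m$. A sequence of more than $(m-1)^3$ integers has $m$ equal terms or more than $(m-1)^2$ distinct values, hence a constant or a strictly monotone subsequence of length $m$. Applying this once for each coordinate to a sufficiently large antichain, we obtain distinct $p^1,\dots,p^m$ in it along which each coordinate is strictly increasing, strictly decreasing or constant. Since $p^1$ and $p^2$ are incomparable, there are $r\ne s$ with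
\[
p^1_r<\dots<p^m_r,\qquad p^1_s>\dots>p^m_s .
\]
Let $T$ be an integer not smaller than any coordinate of any $p^u$, and let $Q=[0,2^T)^n$. Let $E$ be the set of $x\in Q$ whose digits vanish for $x_r$ at the places $p^u_r$, $1\le u\le m-1$, and for $x_s$ at the places $p^u_s$, $2\le u\le m$. All these places are below $T$, so $|E|=2^{-2(m-1)}|Q|$. For $1\le i\le m$ let $V_i$ be the set of $x\in Q$ whose digits vanish for $x_r$ at the places $p^u_r$, $i\le u\le m-1$, and for $x_s$ at the places $p^u_s$, $2\le u\le i$. These are $(m-i)+(i-1)$ conditions, so $|V_i|=v:=2^{-(m-1)}|Q|=2^{m-1}|E|$. For $i<j$ the set $V_i\cap V_j$ is given by $(m-i)+(j-1)$ conditions, so it has measure $2^{-(j-i)}v$. Since $\sum_j2^{-|j-i|}\le3$, Lemma~\ref{lem:overlap} gives $|\bigcup_iV_i|\ge\frac m32^{m-1}|E|$.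

Let $x\in V_i$ and let $R\subset Q$ be the dyadic box of type $p^i$ containing $x$. The places in the definition of $V_i$ satisfy $p^u_r\ge p^i_r$ and $p^u_s\ge p^i_s$, so these digits vanish on all of $R$. The other $(i-1)+(m-i)$ places in the definition of $E$ lie below $p^i_r$ and $p^i_s$ respectively. Hence the mean of $1_E$ over $R$ is $2^{-(m-1)}$. Here, and only here, we use translation invariance: $\mathcal B$ contains a box of type $p^i$, and a translate $B\in\mathcal B$ of it has closure containing $R$ and $|B|<2^n|R|$, so the mean of $1_E$ over $B$ exceeds $2^{-n-m}$. By Lemma~\ref{lem:faces} and \eqref{eq:test}, if \eqref{eq:weak} holds then $\frac m32^{m-1}\le C\Phi(C2^{n+m})$ for all $m\ge2$. For $t\ge4$ and $m=\lfloor\log_2t\rfloor$ we have $1+\log t\le1+(m+1)\log2\le2m$, so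
\[
\Phi_1(t)\le2^{m+1}\cdot2m=24\cdot\tfrac m32^{m-1}\le24C\,\Phi(2^nCt).
\]
This proves Theorem~\ref{thm:gap}.

\begin{remark}
For any basis, \eqref{eq:weak} forces $t\le C\Phi(2Ct)$ for $t\ge1$: apply \eqref{eq:test} at level $1/(2t)$ to a subset $E$ of a box $B\in\mathcal B$ with $|E|=|B|/t$. So in the first alternative of Theorem~\ref{thm:gap} the largest class is $L^1$. For $n=1$ antichains have one element and this alternative always holds. For $n=2$, in the second alternative $M_{\mathcal B}\le M_{\mathrm{str}}$ maps $L\log^+L$ boundedly into weak $L^1$, and the largest class is $L\log^+L$. This is why a counterexample needs three coordinates.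
\end{remark}

\section{The tree basis: lower bound}\label{sec:lower}

A block $J=[\alpha,\beta)$ has right endpoint $e(J)=\beta$, midpoint $\operatorname{mid}(J)=(\alpha+\beta)/2$, left half $J^-=[\alpha,\operatorname{mid}(J))$ and right half $J^+=[\operatorname{mid}(J),\beta)$. If $J(y,w)=J$, then $y\in J^-$ and $w\in J^+$, since otherwise $y\ne w$ would lie in one half, which would be a smaller block. Conversely, $y\in J^-$ and $w\in J^+$ imply $J(y,w)=J$. So the pairs $0\le y<w<2^L$ are partitioned into the squares $J^-\times J^+$, and $e(y,w)$ is constant on each square; see Figure~\ref{fig:tree}.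

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.36]
\draw[gray] (0,0) -- (16,16);
\draw[->] (0,0) -- (17,0) node[right] {$y$};
\draw[->] (0,0) -- (0,17) node[above] {$w$};
\draw (0,8) rectangle (8,16) (0,4) rectangle (4,8) (8,12) rectangle (12,16)
 (0,2) rectangle (2,4) (4,6) rectangle (6,8) (8,10) rectangle (10,12) (12,14) rectangle (14,16)
 (0,1) rectangle (1,2) (2,3) rectangle (3,4) (4,5) rectangle (5,6) (6,7) rectangle (7,8)
 (8,9) rectangle (9,10) (10,11) rectangle (11,12) (12,13) rectangle (13,14) (14,15) rectangle (15,16);
\fill (0.5,8.5) circle (0.22) (2.5,9.5) circle (0.22) (4.5,10.5) circle (0.22) (6.5,11.5) circle (0.22)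
 (0.5,4.5) circle (0.22) (2.5,5.5) circle (0.22) (8.5,12.5) circle (0.22) (10.5,13.5) circle (0.22)
 (0.5,2.5) circle (0.22) (4.5,6.5) circle (0.22) (8.5,10.5) circle (0.22) (12.5,14.5) circle (0.22);
\node[left] at (0,4) {$4$}; \node[left] at (0,8) {$8$}; \node[left] at (0,12) {$12$}; \node[left] at (0,16) {$16$};
\end{tikzpicture}
\caption{The pairs $0\le y<w<16$, each drawn as the unit cell with lower left corner $(y,w)$, are partitioned into the squares $J^-\times J^+$ for dyadic blocks $J\subset[0,16)$ with halves $J^-,J^+$. On each square the right endpoint $e$ of $J$ equals the height of the top edge. The dots mark twelve pairs with $e+y-2w=0$, four for each of the block lengths $4$, $8$, $16$.}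
\label{fig:tree}
\end{figure}

We look for many points of $S_L$ on the plane where the first three coordinates sum to $0$, since these give boxes of equal volume. For $J=[\alpha,\alpha+2^h)$,
\[
e+y-2w=2^h+(y-\alpha)-2(w-\alpha),
\]
which does not depend on the position $\alpha$ of the block; this is the reason for the factor $2$ in $-2w$. Fix $L\ge2$. For each block $J=[\alpha,\alpha+2^h)\subset[0,2^L)$ with $h\ge2$ and each $0\le q<2^{h-2}$ put $y=\alpha+2q\in J^-$ and $w=\alpha+2^{h-1}+q\in J^+$. Then $J(y,w)=J$ and $e+y-2w=0$, and different $(J,q)$ give different pairs. Each length $2^h$ contributes $2^{L-h}2^{h-2}=2^{L-2}$ points, so we obtain a set $P_L\subset S_L$ of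
\[
N=(L-1)2^{L-2}
\]
points on the plane. For $L=3$ their first three coordinates are $(4,0,-4)$, $(8,4,-12)$, $(8,0,-8)$, $(8,2,-10)$. The factor $L-1$, one copy of $2^{L-2}$ for each level of the tree, is the source of $\log\log t$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
For $p\in P_L$ let $V_p=\prod_r[0,2^{p_r})$. Then $|V_p|=1$, and $|V_p\cap V_{p'}|=2^{-d/2}$ with $d=\sum_{r\le3}|p_r-p'_r|$, because $\min(\xi,\xi')=\frac12(\xi+\xi'-|\xi-\xi'|)$. The differences lie in the lattice $\{z\in\mathbb Z^3:z_1+z_2+z_3=0\}$. A nonzero point of it whose positive coordinates sum to $j$ has $\ell^1$-norm $2j$, and either one coordinate is $j$ and the other two are nonpositive ($3(j+1)$ points), or one is $-j$ and the other two are nonnegative ($3(j+1)$ points); the six permutations of $(j,-j,0)$ are counted twice. So there are $6j$ points of norm $2j$, and $\sum_{p'}|V_p\cap V_{p'}|\le1+\sum_{j\ge1}6j2^{-j}=13$. By Lemma~\ref{lem:overlap}, $|\bigcup_pV_p|\ge N/13$.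

Let $K\ge64$ be an integer and choose $L$ with $2^{L+1}\le K<2^{L+2}$; then $L\ge5$. Let $E_0=[0,1)^2\times[0,2^{-K})\times[0,1)^{n-3}$. Since $p_1,p_2\ge0$ and $p_3\ge-2^{L+1}\ge-K$, we have $E_0\subset V_p$, and the mean of $1_{E_0}$ over $V_p$ is $2^{-K}$. The boxes $2^{-\tau_L}V_p$ belong to $\mathcal B_*$, so for $E=2^{-\tau_L}E_0$,
\[
|\{M_{\mathcal B_*}1_E>2^{-K-1}\}|\ge\frac N{13}\,2^K|E|,\qquad N\ge\frac K{16}(\log_2K-3)\ge\frac1{32}K\log_2K ,
\]
the last inequality because $\log_2K\ge6$. If \eqref{eq:weak} holds, \eqref{eq:test} gives $2^KK\log_2K\le416\,C\,\Phi(C2^{K+1})$. For $t\ge2^{64}$ let $K=\lfloor\log_2t\rfloor$. Then $1+\log t\le1+(K+1)\log2\le K$ and $1+\log\log t\le1+\log K\le\log_2K$, so $\Phi_*(t)\le2^{K+1}K\log_2K\le832\,C\,\Phi(2Ct)$.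
\end{proof}

\section{A counting criterion for weak-type bounds}\label{sec:criterion}

\subsection{Separated sets of types}
The upper bound must hold against all functions, and in particular against the digit sets of Section~\ref{sec:gap}, which see only the order of the exponents. Let us ask which types matter for such a set. Let $E\subset Q=[0,2^T)^n$ be defined by the vanishing of the digits of $x_r$ at the places in a finite set $D_r\subset(-\infty,T)$, $1\le r\le n$. As in Example~\ref{ex:digits}, the dyadic boxes of type $p\le(T,\dots,T)$ that meet $E$ cover the set $V_p$ on which the digits of each $x_r$ at the places of $D_r$ that are $\ge p_r$ vanish. Put $c_r(s)=\#(D_r\cap[s,\infty))$, a nonincreasing function. If $p'_r<p_r$, $p'_q\ge p_q$ for $q\ne r$, and $c_r(p'_r)=c_r(p_r)$, then every condition defining $V_{p'}$ is a condition defining $V_p$. So $V_p\subset V_{p'}$, and the type $p$ adds nothing to the union. This suggests the following definition.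

\begin{definition}\label{def:sep}
Let $p,p'\in\mathbb Z^n$. We say that $p'$ \emph{slices $p$ in direction $r$} if $p'_r<p_r$ and $p'_q\ge p_q$ for all $q\ne r$. For an integer $k\ge0$, a finite set $\mathcal G\subset\mathbb Z^n$ is \emph{$k$-separated} if there are nonincreasing functions $c_r:\mathbb Z\to\{0,\dots,k\}$, $1\le r\le n$, such that
\begin{enumerate}
\item[(a)] $\mathcal G$ is an antichain;
\item[(b)] if $p,p'\in\mathcal G$ and $p'$ slices $p$ in direction $r$, then $c_r(p'_r)\ne c_r(p_r)$.
\end{enumerate}
For $S\subset\mathbb Z^n$, $\mathcal N_S(k)$ is the supremum of $\#\mathcal G$ over $k$-separated $\mathcal G\subset S$.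
\end{definition}

The name comes from geometry: if dyadic boxes $R,R'$ of such types intersect, then $\pi_r(R')\subsetneq\pi_r(R)$ and $\pi_q(R)\subset\pi_q(R')$ for $q\ne r$, so
\begin{equation}\label{eq:slab}
R\cap R'=\{x\in R:x_r\in\pi_r(R')\}
\end{equation}
is a slab of $R$.

\begin{theorem}\label{thm:criterion}
Let $\psi:[0,\infty)\to[1,\infty)$ be nondecreasing with $\sum_m\psi(m)\vartheta^m<\infty$ for every $\vartheta\in(0,1)$, and suppose that $\mathcal N_S(k)\le\psi(k)$ for all $k$. If all boxes of $\mathcal B$ have types in $S$, then with $C=C(n,\psi)$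
\[
|\{M_{\mathcal B}f>\lambda\}|\le C\int_{\{|f|>\lambda/C\}}\frac{|f|}\lambda\,\psi\Big(C\log\frac{C|f|}\lambda\Big)dx\qquad(\lambda>0).
\]
\end{theorem}

\begin{example}\label{ex:N}
(1) $\mathcal N_{\mathbb Z^2}(k)=k+1$. An antichain in $\mathbb Z^2$ can be listed with first coordinates strictly increasing and second coordinates strictly decreasing; each point slices all later ones in direction $1$, so $c_1$ takes distinct values on the first coordinates. Equality is attained by the points $(u,-u)$, $0\le u\le k$, with $c_1(u)=k-u$ and $c_2(-u)=u$. With $\psi(k)=1+k$ the theorem gives the $L\log^+L$ bound for $M_{\mathrm{str}}$ in the plane.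

(2) $\mathcal N_{\mathbb Z^3}(k)\ge\binom{k+2}2$: take all $p\ge0$ with $p_1+p_2+p_3=k$, and $c_r(s)=k-s$ for $0\le s\le k$.

(3) In $\mathbb Z^3$ the difference of two incomparable points has exactly one negative or exactly one positive coordinate, so one point slices the other, and (b) constrains every pair. In $\mathbb Z^4$ no two of the points $(u,u,-u,-u)$ slice each other, so $\mathcal N_S(0)=\infty$ for this set and the theorem gives no information.

(4) $\mathcal N_{S_*}(2^L)\ge(L-1)2^{L-2}$: the set $P_L$ lies on a plane of constant sum, hence is an antichain, and each coordinate takes at most $2^L$ values on it, which $c_r$ can distinguish.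
\end{example}

The proof starts from the chain \eqref{eq:chain}, where the overlap $\sum_R1_R$ is now unbounded and has to be controlled in terms of $f$. A selection ensures that the boxes slicing a given box $R$ occupy a small share of the \emph{volume} of $R$. What \eqref{eq:chain} needs is a small share of the \emph{mass} of $f$. The two agree when the means of $f$ along the slicing direction do not change much between the two scales. So we remove from $R$ the points covered by a slicing box without such a change. At a point $x$, the boxes that survive have types that are separated by the functions counting the changes, and the number of changes is at most a multiple of $\log f(x)$ outside a set of negligible mass. We treat the one-dimensional part first.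

\subsection{Jumps of dyadic means on a line}\label{subsec:line}
Let $I_0$ be a dyadic interval, let $g\ge1$ be integrable on $I_0$, and write $g_I$ for the mean of $g$ over $I$. The interval $I_0$ is the \emph{stopping interval of generation $0$}. If $I$ is a stopping interval of generation $j$, the maximal dyadic $I'\subsetneq I$ with $g_{I'}\ge2g_I$ or $g_{I'}\le\frac12g_I$ are its \emph{children}, of generation $j+1$. The intervals of one generation are disjoint. For $\xi\in I_0$ let $I_0\supsetneq I_1\supsetneq\cdots$ be the stopping intervals containing $\xi$, let $\kappa(\xi)\in\{0,1,\dots,\infty\}$ be the number of those with $j\ge1$, and put $c(\xi,s)=\#\{j\ge1:|I_j|\ge2^s\}$. This is a nonincreasing function of $s\in\mathbb Z$, bounded by $\kappa(\xi)$. Let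
\[
\varepsilon_0=(1-2^{-1/2})^2,\qquad\theta=1-\varepsilon_0/2,\qquad\eta=\log(1/\theta).
\]

\begin{lemma}\label{lem:line}
\begin{enumerate}
\item[(i)] If $\xi\in K\subsetneq I\subset I_0$ are dyadic with $|K|=2^{s'}$, $|I|=2^s$ and $c(\xi,s')=c(\xi,s)$, then $g_K<4g_I$.
\item[(ii)] $\kappa<\infty$ a.e., and for $\psi$ as in Theorem~\ref{thm:criterion} and $C_\psi=\sqrt2\sum_{m\ge0}\psi(m)\theta^{m/2}$,
\[
\int_{I_0}g\,\psi(\kappa)\le\int_{I_0}g\,\big[\psi(\eta^{-1}\log g)+C_\psi\big].
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $j$ be the common value. Then $I\subset I_j$, and $I_{j+1}$, if it exists, is shorter than $K$. So neither $K$ nor $I$ can satisfy the stopping condition relative to $I_j$: if a dyadic interval strictly inside $I_j$ containing $\xi$ did, it would be contained in $I_{j+1}$. Hence $g_K<2g_{I_j}$, and $g_I>\frac12g_{I_j}$ whether $I=I_j$ or not.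

(ii) We need a quantity that decays geometrically with the generation. The total length of a generation need not shrink by a fixed factor, since downward jumps can fill most of the parent, and the total mass need not either, since upward jumps can carry most of it. The intermediate quantity $\sigma_m=\sum_I|I|g_I^{1/2}$, summed over generation $m$, does, by strict concavity of the square root. Let $I$ be of generation $m$, and for its children $I'$ put $t'=|I'|/|I|$ and $\rho'=g_{I'}/g_I\notin(\frac12,2)$. Then $\sum t'\le1$ and $\sum t'\rho'\le1$. Also $(1-\sqrt{\rho'})^2\ge\varepsilon_0$, because $1-\sqrt{\rho'}\ge1-2^{-1/2}$ for $\rho'\le\frac12$ and $\sqrt{\rho'}-1\ge\sqrt2-1>1-2^{-1/2}$ for $\rho'\ge2$. Therefore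
\[
\sum t'\sqrt{\rho'}=\tfrac12\sum t'\big(1+\rho'-(1-\sqrt{\rho'})^2\big)\le\tfrac12\big((1-\varepsilon_0)+1\big)=\theta .
\]
Multiplying by $|I|g_I^{1/2}$ and summing over $I$ gives $\sigma_{m+1}\le\theta\sigma_m$. Since $g\ge1$, we have $\sigma_0=|I_0|g_{I_0}^{1/2}\le\int_{I_0}g$ and $|\{\kappa\ge m\}|\le\sigma_m\to0$, so $\kappa<\infty$ a.e.

If $\kappa(\xi)=m$, all dyadic intervals containing $\xi$ inside $I_m$ have mean less than $2g_{I_m}$, so $g(\xi)\le2g_{I_m}$ for almost every such $\xi$ by the Lebesgue differentiation theorem. Hence $\int_{\{\kappa=m\}}g^{1/2}\le\sqrt2\,\sigma_m\le\sqrt2\,\theta^m\int_{I_0}g$. Where $g>e^{\eta\kappa}$ we have $\psi(\kappa)\le\psi(\eta^{-1}\log g)$. Where $g\le e^{\eta\kappa}$ and $\kappa=m$ we have $g\le\theta^{-m/2}g^{1/2}$, so this part contributes at most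
\[
\sum_m\psi(m)\theta^{-m/2}\int_{\{\kappa=m\}}g^{1/2}\le C_\psi\int_{I_0}g .
\]
This is where the summability of $\psi$ is used.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:criterion}}
We shall find $\Lambda,C_0$ depending only on $n,\psi$ such that for every locally integrable $f\ge0$ and every finite family $\mathcal F_0$ of dyadic boxes of types in $S$ on which the mean of $f$ exceeds $\Lambda$,
\begin{equation}\label{eq:goal}
\Big|\bigcup\mathcal F_0\Big|\le C_0\int_{\{f>1\}}f\,\psi(C_0\log2f)\,dx .
\end{equation}
This suffices. Let $C=\max(2\cdot3^n\Lambda,\,C_0,\,75^nA_nC_0\Lambda)$. If the right side in the theorem is finite, then $f$ is the sum of a bounded and an integrable function, because $\psi\ge1$. Apply \eqref{eq:goal} to $3^n\Lambda|f|/\lambda$, and use Lemma~\ref{lem:reduce} and the monotonicity of $\psi$.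

\medskip\noindent\emph{Step 1: selection.} Discard from $\mathcal F_0$ the boxes that are not inclusion-maximal, and let $\delta=1/(8n)$. For $r=1,\dots,n$ in turn, go through $\mathcal F_{r-1}$ in an order in which $p_r$ is nondecreasing, and put $R$ into $\mathcal F_r$ if and only if the boxes already put into $\mathcal F_r$ cover at most $\delta|R|$ of $R$. On every box of $\mathcal F_{r-1}$, selected or not, $M_{\mathrm{str}}1_{\bigcup\mathcal F_r}>\delta$, so $|\bigcup\mathcal F_{r-1}|\le A_n\delta^{-2}|\bigcup\mathcal F_r|$ by \eqref{eq:strong}. Let $\mathcal F=\mathcal F_n$ and $U=\bigcup\mathcal F$. Then $|\bigcup\mathcal F_0|\le(A_n\delta^{-2})^n|U|$, and no box of $\mathcal F$ contains another. Let $R\in\mathcal F$ have type $p$. Every $R'\in\mathcal F$ of type $p'$ with $p'_r<p_r$ was put into $\mathcal F_r$ before $R$, so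
\begin{equation}\label{eq:sparse}
\Big|R\cap\bigcup\{R'\in\mathcal F:p'_r<p_r\}\Big|\le\delta|R|\qquad(1\le r\le n).
\end{equation}

\medskip\noindent\emph{Step 2: jump counters.} Let $g=f+1$ and $\mu(A)=\int_Ag\,dx$; adding $1$ makes Lemma~\ref{lem:line} applicable and will cost only a multiple of $|U|$. Fix $r$ and a line $\ell$ parallel to the $r$-th axis on which $g$ is locally integrable; by Fubini's theorem almost every line is such. Identify $\ell$ with $\mathbb R$ through $x_r$. A box $R$ meeting $\ell$ meets it in $\pi_r(R)$, so the maximal intervals among the $\pi_r(R)$, $R\in\mathcal F$, $R\cap\ell\ne\emptyset$, are disjoint and have union $U\cap\ell$. Run the construction of Section~\ref{subsec:line} for $g|_\ell$ with each of them as $I_0$, and denote the resulting functions by $\kappa_r(x)$ and $c_r(x,s)$, $x\in U$. They are measurable in $x$, being defined by countably many conditions on the measurable functions that send $x$ to the mean of $g$ over a fixed dyadic interval of the line through $x$.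

\medskip\noindent\emph{Step 3: bad sets.} For $R\in\mathcal F$ of type $p$ let $\mathcal X_r(R)$ be the set of $R'\in\mathcal F$ that meet $R$ and whose type $p'$ slices $p$ in direction $r$, and let
\[
\mathrm{Bad}_r(R)=\{x\in R:\ x\in R'\text{ and }c_r(x,p'_r)=c_r(x,p_r)\text{ for some }R'\in\mathcal X_r(R)\}.
\]
Let $I=\pi_r(R)$, and let $K$ range over the maximal intervals among the $\pi_r(R')$, $R'\in\mathcal X_r(R)$. They are disjoint and strictly contained in $I$. By \eqref{eq:slab} the boxes of $\mathcal X_r(R)$ cover exactly the fraction $\sum_K|K|/|I|$ of $R$, so \eqref{eq:sparse} gives $\sum_K|K|\le\delta|I|$. The same intervals $K$ serve on every line through $R$ in direction $r$; this is why only slicing boxes are considered.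

Let $x\in\mathrm{Bad}_r(R)$ because of $R'$, and let $K\supset\pi_r(R')$, $|K|=2^{s'}$. Then $p'_r\le s'<p_r$, so $c_r(x,s')=c_r(x,p_r)$ by monotonicity. Since $I$ lies in the top interval $I_0$ containing $x_r$, Lemma~\ref{lem:line}(i) gives $g_K<4g_I$ on the line $\ell$ through $x$. Thus $\mathrm{Bad}_r(R)\cap\ell$ is covered by the $K$ with $g_K<4g_I$, and
\[
\int_{\mathrm{Bad}_r(R)\cap\ell}g\le4g_I\sum_K|K|\le4\delta\int_{R\cap\ell}g .
\]
Integrating over lines, $\mu(\mathrm{Bad}_r(R))\le4\delta\mu(R)$. With $\mathrm{Good}(R)=R\setminus\bigcup_r\mathrm{Bad}_r(R)$ and $4n\delta=\frac12$ we obtain $\mu(R)\le2\mu(\mathrm{Good}(R))$.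

\medskip\noindent\emph{Step 4: counting.} Let $x\in U$ have $k=\max_r\kappa_r(x)<\infty$, and let $\mathcal G(x)$ be the set of types of the boxes $R\in\mathcal F$ with $x\in\mathrm{Good}(R)$. Dyadic boxes of one type through $x$ coincide, so $\#\mathcal G(x)=\sum_R1_{\mathrm{Good}(R)}(x)$. The set $\mathcal G(x)$ is $k$-separated by the functions $c_r(x,\cdot)$. Condition (a) follows from \eqref{eq:nested}, as no box of $\mathcal F$ contains another. For (b), if the type of $R'$ slices that of $R$ in direction $r$, then $x\in R'\in\mathcal X_r(R)$ and $x\notin\mathrm{Bad}_r(R)$, so $c_r(x,p'_r)\ne c_r(x,p_r)$. Hence $\#\mathcal G(x)\le\psi(k)\le\sum_r\psi(\kappa_r(x))$ a.e.\ on $U$. Using Step~3, and then Lemma~\ref{lem:line}(ii) on each top interval of each line,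
\[
\Lambda|U|\le\Lambda\sum_{R\in\mathcal F}|R|\le\sum_{R\in\mathcal F}\mu(R)\le2\sum_{r=1}^n\int_Ug\,\psi(\kappa_r)\,dx\le2n\int_Ug\,\big[\psi(\eta^{-1}\log g)+C_\psi\big]dx .
\]

\medskip\noindent\emph{Step 5: absorption.} On $U\cap\{f\le1\}$ we have $g\le2$, so this part of the right side is at most $C_1|U|$ with $C_1=4n[\psi(\eta^{-1}\log2)+C_\psi]$. On $\{f>1\}$ we have $g\le2f$. Take $\Lambda=2C_1$. Since $|U|<\infty$, we may subtract $C_1|U|$ and get
\[
C_1|U|\le4n\int_{\{f>1\}}f\,\big[\psi(\eta^{-1}\log2f)+C_\psi\big]dx\le4n(1+C_\psi)\int_{\{f>1\}}f\,\psi(\eta^{-1}\log2f)\,dx ,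
\]
using $\psi\ge1$. With Step~1 this is \eqref{eq:goal}. Translation invariance was not used. \qed

\section{The tree basis: upper bound}\label{sec:count}

\begin{proposition}\label{prop:count}
$\mathcal N_{S_*}(0)\le1$, and $\mathcal N_{S_*}(k)\le k\log_2(2k)+17k+1$ for $k\ge1$.
\end{proposition}

By Example~\ref{ex:N}(4) the order $k\log k$ is attained for $k=2^L$. Let us first finish the proof of the main theorem.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $\psi(k)=18(1+k)(1+\log_2(1+k))$. It is nondecreasing, at least $1$, of polynomial growth, and it dominates $k\log_2(2k)+17k+1=k\log_2k+18k+1$. Let $C\ge1$ be a constant for which Theorem~\ref{thm:criterion} holds. Where $|f|>\lambda/C$ put $u=C|f|/\lambda>1$ and $t=3u$, so that $\log t>1$. Then $1+C\log u\le C(1+\log t)\le2C\log t$, whence $1+\log_2(1+C\log u)\le2+\log_2C+2\log\log t\le(2+\log_2C)(1+\log\log t)$. Since $|f|/\lambda\le t$, the integrand in Theorem~\ref{thm:criterion} is at most $18C(2+\log_2C)\,\Phi_*(3C|f|/\lambda)$.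
\end{proof}

\subsection{Reformulation}
Let $\mathcal G\subset S_*$ be $k$-separated by $c_1,\dots,c_n$. Since $S_L\subset[-2^{L+1},2^L]^n$ and $\tau_{L+1}-\tau_L=3\cdot4^{L+1}>2^{L+2}$, every coordinate of every point of the $(L+1)$-th part of $S_*$ is smaller than every coordinate of every point of the $L$-th part. Points of different parts are therefore comparable, and the antichain $\mathcal G$ lies in one part. Shifting, we assume $\mathcal G\subset S_L$. The coordinates with $r\ge4$ vanish, so we regard $\mathcal G$ as a set of pairs $(y,w)$ with $e=e(y,w)$. The functions $a(i)=c_1(i)$, $b(y)=c_2(y)$, $c(w)=c_3(-2w)$ are monotone with values in $\{0,\dots,k\}$, and for distinct $(y,w),(y',w')\in\mathcal G$ Definition~\ref{def:sep} reads: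
\begin{enumerate}
\item[(S0)] $e\le e'$, $y\le y'$, $w\ge w'$ do not all hold;
\item[(S1)] if $e<e'$, $y\ge y'$, $w\le w'$, then $a(e)\ne a(e')$;
\item[(S2)] if $y<y'$, $e\ge e'$, $w\le w'$, then $b(y)\ne b(y')$;
\item[(S3)] if $w>w'$, $e\ge e'$, $y\ge y'$, then $c(w)\ne c(w')$.
\end{enumerate}
From now on blocks are contained in $[0,2^L)$. Two blocks are nested or disjoint, and
\begin{equation}\label{eq:e}
J\subset J'\Rightarrow e(J)\le e(J');\qquad J\cap J'=\emptyset,\ J\text{ left of }J'\Rightarrow e(J)<e(J').
\end{equation}
A \emph{cut} is an integer $u\in[1,2^L-1]$ with $b(u-1)\ne b(u)$ or $c(u-1)\ne c(u)$. A monotone function with values in $\{0,\dots,k\}$ jumps at most $k$ times, so the set $\mathcal C$ of cuts has $m\le2k$ elements. If $(s,t]$ contains no cut, $b$ and $c$ are constant on $[s,t]$. For a block or half-block $H=[\alpha,\beta)$ let $C(H)=\mathcal C\cap(\alpha,\beta)$ and $m(H)=\#C(H)$; then $b$ and $c$ take at most $1+m(H)$ values on $H$, and for a block $J$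
\begin{equation}\label{eq:split}
C(J)=C(J^-)\sqcup C(J^+)\sqcup\big(\{\operatorname{mid}(J)\}\cap\mathcal C\big).
\end{equation}
Let $\mathcal G_J=\{(y,w)\in\mathcal G:J(y,w)=J\}$, and call $J$ \emph{occupied} if $\mathcal G_J\ne\emptyset$. Then
\[
\#\mathcal G=\sum_{J\text{ occupied}}(\#\mathcal G_J-1)+\#\{\text{occupied blocks}\}.
\]
Lemma~\ref{lem:inside} bounds the first term by $k\log_2(2k)$, or by $0$ if $k=0$, and Lemma~\ref{lem:occupied} bounds the second by $17k+1$; together they prove Proposition~\ref{prop:count}.

\subsection{Points in the same block}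
Inside one block the first coordinate is constant, so the problem is the planar one of Example~\ref{ex:N}(1), and only the cuts of the poorer half can be used in full. Summing over the binary tree produces the logarithm.

\begin{lemma}\label{lem:inside}
$\sum_{J\text{ occupied}}(\#\mathcal G_J-1)\le\frac12\varphi(m)$, where $\varphi(x)=x\log_2x$ and $\varphi(0)=0$.
\end{lemma}

\begin{proof}
Two distinct points of $\mathcal G_J$ have $e=e'$. By (S0), applied in both orders, they satisfy $y<y'$ and $w<w'$ after relabeling. Then (S2) gives $b(y)\ne b(y')$, and (S3), with the two points interchanged, gives $c(w)\ne c(w')$. Since $y,y'\in J^-$ and $w,w'\in J^+$, we get $\#\mathcal G_J-1\le\min(m(J^-),m(J^+))$.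

For a block or a single integer $H$ let $F(H)=\sum_{J\subset H}\min(m(J^-),m(J^+))$. We show $F(H)\le\frac12\varphi(m(H))$ by induction on the length. For a single integer both sides vanish. For a block $H$ let $s\le t$ be the numbers $m(H^-),m(H^+)$; then $F(H)\le s+\frac12\varphi(s)+\frac12\varphi(t)$, and $s+t\le m(H)$ by \eqref{eq:split}. As $\varphi$ is nondecreasing on the nonnegative integers, it suffices to show $\varphi(s+t)-\varphi(s)-\varphi(t)\ge2s$. For $s=0$ this is an equality. For $s\ge1$ the left side is $s\log_2(1+\frac ts)+t\log_2(1+\frac st)\ge s+s$, because $t\ge s$ and $\log_2(1+x)\ge x$ on $[0,1]$ by concavity.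
\end{proof}

\subsection{Occupied blocks}
A block can be occupied although no cut separates its point from the points of nearby blocks. For example, the pairs $(2,3)$, $(1,4)$, $(0,8)$ lie in the nested blocks $[2,4)$, $[0,8)$, $[0,16)$ and give the points $(4,2,-6)$, $(8,1,-8)$, $(16,0,-16)$, among which all slicing is in direction $1$. They form a $2$-separated set with $b,c$ constant, and are paid for by jumps of $a$. The difficulty is to show that one jump of $a$ cannot pay in many places of the tree at once.

\begin{lemma}\label{lem:occupied}
The number of occupied blocks is at most $17k+1$.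
\end{lemma}

\begin{proof}
\emph{Blocks charged to cuts.} Inside a block or single integer $H$, the number of blocks $J$ with $m(J^-),m(J^+)\ge1$ is at most $\max(m(H)-1,0)$. Indeed, by induction with $s,t$ as above, it is at most $1+(s-1)+(t-1)$ if $s\ge1$, and at most $\max(t-1,0)$ if $s=0$. So there are at most $2k$ such blocks. Distinct blocks have distinct midpoints, so at most $2k$ blocks have $\operatorname{mid}(J)\in\mathcal C$. Call the other occupied blocks \emph{quiet}. It remains to show that there are at most $13k+1$ quiet blocks.

\emph{Kinds and classes.} By \eqref{eq:split} a quiet block is of one of three kinds: kind $0$ if $C(J)=\emptyset$, kind $\mathcal L$ if $\emptyset\ne C(J)=C(J^-)$, kind $\mathcal R$ if $\emptyset\ne C(J)=C(J^+)$. The cuts divide $[0,2^L)$ into $m+1\le2k+1$ runs of consecutive integers, called \emph{gaps}, on which $b$ and $c$ are constant. A block of kind $0$ lies in one gap, and we group these blocks into classes by their gap. Blocks of kind $\mathcal L$ are grouped into classes by the set $C(J)$, and so are blocks of kind $\mathcal R$. Any two sets $C(J)$ are nested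 or disjoint, as the blocks are. A family of nonempty subsets of $\mathcal C$ with this property has at most $2m-1$ members: together with $\mathcal C$ and the singletons it forms a rooted tree with $m$ leaves in which every other node has at least two children. So kinds $\mathcal L$ and $\mathcal R$ have at most $4k$ classes each. Fix a point of $\mathcal G_J$ in each quiet block $J$.

\emph{Each class is a chain.} Blocks of kind $\mathcal L$ or $\mathcal R$ in one class share a cut, so they are nested. If $J,J'$ of kind $0$ were disjoint in one gap with $J'$ on the left, their points would satisfy $w>w'$, $y>y'$ and $e>e'$ by \eqref{eq:e}, and (S3) would contradict the constancy of $c$ on the gap.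

\emph{In a class $J_1\subsetneq\dots\subsetneq J_q$ the values $a(e(J_i))$ are distinct.} Let $s<t$, and let $(y_s,w_s)$, $(y_t,w_t)$ be the chosen points, with $e_s\le e_t$ by \eqref{eq:e}. One of four cases occurs.
\begin{enumerate}
\item[(i)] $y_t\le y_s$, $w_t\ge w_s$. By (S0), $e_t>e_s$, and then (S1) gives $a(e_s)\ne a(e_t)$.
\item[(ii)] $y_t\ge y_s$, $w_t\le w_s$. This contradicts (S0).
\item[(iii)] $y_t<y_s$, $w_t<w_s$. Then (S2) gives $b(y_t)\ne b(y_s)$.
\item[(iv)] $y_t>y_s$, $w_t>w_s$. Then (S3) gives $c(w_t)\ne c(w_s)$.
\end{enumerate}
We exclude (iii) and (iv). For kind $0$, $b$ and $c$ are constant on the gap. For kind $\mathcal L$, the block $J_s$ lies in one half of $J_t$ and contains a cut from $C(J_s)=C(J_t^-)$, so $J_s\subset J_t^-$. Hence $w_s<w_t$, which excludes (iii). A cut in $(w_s,w_t]$ would belong to $C(J_t)=C(J_s^-)$, whose elements are smaller than $\operatorname{mid}(J_s)\le w_s$; so $c(w_s)=c(w_t)$, which excludes (iv). For kind $\mathcal R$, the block $J_s$ contains a cut from $C(J_t^+)$, so $J_s\subset J_t^+$ and $y_t<y_s$, which excludes (iv). A cut in $(y_t,y_s]$ would belong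 to $C(J_t)=C(J_s^+)$, whose elements exceed $\operatorname{mid}(J_s)>y_s$; so $b(y_t)=b(y_s)$, which excludes (iii).

\emph{Each jump of $a$ is used once per kind.} It follows that the \emph{range} $(e(J_1),e(J_q)]$ of a class of size $q$ contains at least $q-1$ of the at most $k$ integers $i$ with $a(i-1)\ne a(i)$. We claim that two classes $J_1\subsetneq\dots\subsetneq J_q$ and $J'_1\subsetneq\dots\subsetneq J'_{q'}$ of the same kind have disjoint ranges. For kind $0$, if the gap of the first class is on the left, then $e(J_q)<e(J'_1)$ by \eqref{eq:e}. For kinds $\mathcal L,\mathcal R$ let $C\ne C'$ be the cut sets. If $C\subsetneq C'$, then $J_q$ and $J'_1$ share a cut and are nested; $J'_1\subset J_q$ would give $C'\subset C$, so $J_q\subset J'_1$ and $e(J_q)\le e(J'_1)$. If $C\cap C'=\emptyset$, then $J_q$ and $J'_{q'}$ are disjoint, since nested blocks have nested cut sets; if $J_q$ is on the left, it is left of $J'_1$, and $e(J_q)<e(J'_1)$. The remaining cases follow by interchanging the two classes.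

So $\sum(q-1)\le k$ over the classes of each kind, and the number of quiet blocks is at most $(4k+k)+(4k+k)+(2k+1+k)=13k+1$.
\end{proof}

\begin{remark}
The last step explains the choice of the right endpoint. Suppose the first coordinate were instead the height $h$ of the block, $|J(y,w)|=2^h$, which is also monotone under inclusion. Choose $h_0$ with $2^{h_0-1}>k$, and take $k+1$ disjoint blocks $[\alpha,\alpha+2^{h_0+k})$. In each take the pairs $(\alpha+k-i,\ \alpha+2^{h_0+i-1})$, $0\le i\le k$, of height $h_0+i$. Within one large block, $y$ decreases and $w$ increases with the height, so all slicing is in direction $1$. Between two large blocks, $y$ and $w$ are both larger on the right, so the points are incomparable and all slicing is in direction $2$ or $3$. Let $a$ distinguish the $k+1$ heights, and let $b,c$ be constant on each large block and different on different ones. This is a $k$-separated set of $(k+1)^2$ points: the same $k$ jumps of $a$ are used in all $k+1$ large blocks. With the right endpoint, disjoint subtrees occupy disjoint ranges of the first coordinate, and this reuse is impossible.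
\end{remark}

\begin{thebibliography}{9}

\bibitem{statement}
\emph{Statement of Research Interests},
\texttt{https://condor.depaul.edu/\textasciitilde{}astokolo/rfil.pdf}.

\end{thebibliography}
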